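# Translating a random sequence by a $K$-trivial one: plain against prefix-free complexity

## Two lists of four-bit strings and their translates

Take two lists of four strings of length $4$:
$$H=\{0011,\ 0111,\ 1011,\ 1111\},\qquad A=\{1011,\ 0101,\ 1110,\ 0011\}.$$
The list $H$ consists of the strings that end in $11$. The list $A$ comes from a multiplication table that will be explained later. Once a list is agreed on, two bits name a member of it, where an arbitrary four-bit string needs four bits. So each list compresses its members by two bits.

Now translate. Fix a string $\zeta$ of length $4$ and add it bitwise mod $2$ to every member of a list. A member of $A+\zeta$ can still be named by two bits, by anyone who knows $\zeta$. For someone who knows $A$ but not $\zeta$, the list $A+\zeta$ helps only as far as it overlaps a list already known. So let us count overlaps.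

For $H$: if $\zeta$ ends in $00$, then $H+\zeta=H$. Otherwise $H+\zeta$ is disjoint from $H$. Four translations leave the list completely intact.

For $A$: a string lies in $A\cap(A+\zeta)$ exactly when it is $a=b+\zeta$ with $a,b\in A$. So we list the sums of two distinct members:
$$1011+0101=1110,\quad 1011+1110=0101,\quad 1011+0011=1000,$$
$$0101+1110=1011,\quad 0101+0011=0110,\quad 1110+0011=1101.$$
These six sums are distinct, and each comes from two ordered pairs. Hence $|A\cap(A+\zeta)|$ is $4$ for $\zeta=0000$, is $2$ for the six strings just listed, and is $0$ for the other nine. (Check: $4+6\cdot 2=16=|A|^2$.) For instance $A+1111=\{0100,1010,0001,1100\}$ misses $A$. Only the trivial translation leaves the list $A$ intact.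

Let the strings grow. Let $X$ and $Z$ be infinite binary sequences, and let $X\triangle Z$ be their bitwise sum mod $2$. If $Z=010101\ldots$, then $X\triangle Z$ is exactly as complex as $X$: a program that prints the first $n$ bits of $X$ also tells us $n$, hence the first $n$ bits of $Z$, hence the first $n$ bits of $X\triangle Z$, and the step can be undone. In general, the price of the translation is the price of knowing the first $n$ bits of $Z$. There are two standard ways to measure complexity, and they may charge different prices for the same $Z$. Can one find a $Z$ that is free for one measure and not for the other, and do this on a sequence $X$ that is random?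

## Two complexities, two kinds of degrees, two notions of randomness

We write $\{0,1\}^n$ for the set of strings of length $n$, $+$ for bitwise sum of strings of equal length, $\mu$ for the uniform measure on $2^\omega$, $X\upharpoonright n$ for the first $n$ bits of $X$, and $\log$ for the logarithm to base $2$. Elements of $2^\omega$ are called reals and are identified with subsets of $\omega$.

The plain complexity $C(\sigma)$ is the length of a shortest program for $\sigma$ on a fixed universal machine. The prefix-free complexity $K(\sigma)$ is defined in the same way, with a universal machine whose domain contains no two strings one of which properly extends the other. A program of the second kind announces its own end, so such programs can be concatenated and parsed. Conditional versions $C(\sigma\mid n)$ and $K(\sigma\mid n,K(n))$ give the machine the stated data for free. A *self-delimiting code* of a number $e\ge1$ is, for example, its binary expansion with every bit doubled, followed by $01$; it has length $2\log e+O(1)$.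

**Definition (degrees).** For $X,Y\in2^\omega$,

- $X\le_K Y$ iff $(\forall n)\ K(X\upharpoonright n)\le K(Y\upharpoonright n)+O(1)$;
- $X\le_C Y$ iff $(\forall n)\ C(X\upharpoonright n)\le C(Y\upharpoonright n)+O(1)$.

Write $X\equiv_K Y$ if $X\le_KY$ and $Y\le_KX$, and similarly $\equiv_C$. The classes of $\equiv_K$ are the $K$-degrees and those of $\equiv_C$ are the $C$-degrees. *Example:* all computable reals lie in one $C$-degree and in one $K$-degree, since for computable $X$ the string $X\upharpoonright n$ and the number $n$ are computed from each other, so $C(X\upharpoonright n)=C(n)+O(1)$ and $K(X\upharpoonright n)=K(n)+O(1)$.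

**Definition (1-randomness).** A $\Sigma^0_1$ class is a set $\{X:\exists m\ X\upharpoonright m\in R\}$ with $R$ computable (equivalently, c.e.). A Martin-Löf test is a uniform sequence $\{\mathcal G_n\}$ of $\Sigma^0_1$ classes with $\mu(\mathcal G_n)\le2^{-n}$. A real $X$ is *1-random* if $X\notin\bigcap_n\mathcal G_n$ for every Martin-Löf test.

**Definition (weak 2-randomness).** A $\Pi^0_2$ class is the intersection of a uniform sequence of $\Sigma^0_1$ classes; its complement is a $\Sigma^0_2$ class, of the form $\{X:\exists a\,\forall b\ R(a,X\upharpoonright b)\}$ with $R$ computable. A real is *weakly 2-random* if it lies in no null $\Pi^0_2$ class.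

Since $\bigcap_n\mathcal G_n$ is a null $\Pi^0_2$ class for every Martin-Löf test, weakly 2-random reals are 1-random. There are only countably many null $\Pi^0_2$ classes, so almost every real is weakly 2-random. *Example:* if $Y\le_T\emptyset'$, then $Y$ is not weakly 2-random. Indeed $\{Y\}=\{X:\forall m\ (X\upharpoonright m\text{ is an initial segment of }Y)\}$, the condition in parentheses is $\Delta^0_2$ in the string $X\upharpoonright m$, and so $\{Y\}$ is a null $\Pi^0_2$ class.

**Definition ($K$-triviality).** $Z$ is *$K$-trivial* if $K(Z\upharpoonright n)\le K(n)+O(1)$. *Example:* every computable $Z$ is $K$-trivial, by the computation above.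

These are the published facts we shall use.

* **(F1)** There is a noncomputable c.e. $K$-trivial set (Downey–Hirschfeldt–Nies–Stephan, *Trivial reals*, 2003).
* **(F2)** $K$-trivial reals are $\Delta^0_2$, that is, computable from $\emptyset'$ (Chaitin 1976; also in Downey–Hirschfeldt's and Nies's books).
* **(F3)** If $C(Z\upharpoonright n\mid n)\le c$ for some $c$ and all $n$, then $Z$ is computable (Loveland 1969).
* **(F4)** $K(\sigma)=K(\sigma,n)+O(1)=K(n)+K(\sigma\mid n,K(n))+O(1)$ for $|\sigma|=n$ (Levin, Gács, Chaitin).
* **(F5)** There is a constant $c_0$ with $|\{\tau\in\{0,1\}^n:K(\tau)\le n+K(n)-r\}|\le2^{n-r+c_0}$ for all $n,r$ (Chaitin's counting theorem).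
* **(F6)** $X$ is 1-random iff $K(X\upharpoonright n)\ge n-O(1)$ (Schnorr).

It is known that $\equiv_C$ and $\equiv_K$ do not coincide on all of $2^\omega$. The problem, taken from the paper "On Initial Segment Complexity And Degrees Of Randomness" (http://www.math.wisc.edu/~jmiller/Papers/initial.pdf), is whether they still differ on the 1-random reals: are there 1-random $X,Y$ for which exactly one of $X\equiv_KY$ and $X\equiv_CY$ holds?

## Translations that are free for $K$

Which translations cost nothing for $K$? By (F4), a shortest prefix-free program for a string of length $n$ is worth the pair $(n,K(n))$ plus whatever is needed once that pair is known. So a $Z$ whose initial segments can be found from $(n,K(n))$ should be free.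

**Step 1: $K$-trivials are determined by $(n,K(n))$ up to a bounded amount.** By (F4), $K(Z\upharpoonright n)=K(n)+K(Z\upharpoonright n\mid n,K(n))+O(1)$. Therefore
$$Z\text{ is }K\text{-trivial}\iff K(Z\upharpoonright n\mid n,K(n))=O(1). \tag{1}$$

**Step 2: translating by a $K$-trivial preserves the $K$-degree.** Let $Z$ be $K$-trivial and $X$ arbitrary. Given $n$ and $K(n)$, a prefix-free program for $X\upharpoonright n$ followed by one for $Z\upharpoonright n$ produces the sum. By (1) the second program has bounded length, so
$$K((X\triangle Z)\upharpoonright n\mid n,K(n))\le K(X\upharpoonright n\mid n,K(n))+O(1).$$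
Add $K(n)$ to both sides and use (F4) twice: $K((X\triangle Z)\upharpoonright n)\le K(X\upharpoonright n)+O(1)$. Replacing $X$ by $X\triangle Z$ gives the reverse inequality, because $(X\triangle Z)\triangle Z=X$. Hence
$$X\triangle Z\equiv_KX\quad\text{for every }X\in2^\omega\text{ and every }K\text{-trivial }Z. \tag{2}$$
Taking $X$ itself $K$-trivial, we see that the sum of two $K$-trivials is $K$-trivial.

Does the same work for $C$? A plain program for $X\upharpoonright n$ gives us $n$, but the argument would need $C(Z\upharpoonright n\mid n)=O(1)$, and by (F3) this forces $Z$ to be computable. So the argument stops for noncomputable $Z$. This does not yet prove that the $C$-degree changes, and any change must be very small, as the following estimate shows. Put a self-delimiting version of a shortest program for $Z\upharpoonright n$ given $n$ in front of a shortest plain program for $X\upharpoonright n$. Decode the second to get $X\upharpoonright n$ and $n$, then run the first. Thus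
$$C((X\triangle Z)\upharpoonright n)\le C(X\upharpoonright n)+2\,C(Z\upharpoonright n\mid n)+O(1). \tag{3}$$
If $Z$ is $K$-trivial, then given $n\ge4$ we can name $K(n)$ as one of the integers from $0$ to $2\log n+O(1)$, with $\log\log n+O(1)$ bits (a length fixed by $n$), and then produce $Z\upharpoonright n$ from a bounded number of further bits. So
$$C(Z\upharpoonright n\mid n)\le\log\log n+O(1)\qquad\text{for }K\text{-trivial }Z. \tag{4}$$
By (3) and (4), applied to $X$ and to $X\triangle Z$, the two plain complexities differ by at most $2\log\log n+O(1)$. To detect the difference we cannot lose even a term of order $\log n$ along the way.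

## What will be proved

**Theorem 1.** Let $W_0,W_1$ be $K$-trivial with $W_0\triangle W_1$ noncomputable. For every $X$ we have $X\triangle W_0\equiv_KX\triangle W_1$. For every weakly 2-random $X$, the reals $X\triangle W_0$ and $X\triangle W_1$ are $\le_C$-incomparable. In particular (with $W_0=\emptyset$, $W_1=Z$): if $Z$ is noncomputable and $K$-trivial and $X$ is weakly 2-random, then $X$ and $X\triangle Z$ are 1-random, $X\equiv_KX\triangle Z$, and $X,\ X\triangle Z$ are $\le_C$-incomparable.

**Corollary.** The $K$-degree of every weakly 2-random real contains an infinite antichain of $C$-degrees.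

**Theorem 2.** For $Z\in2^\omega$:

* (C) Equivalent: (i) $Z$ is computable; (ii) $X\triangle Z\equiv_CX$ for all $X$; (iii) $\{X:X\triangle Z\le_CX\}$ is not a null set.
* (K) Equivalent: (i) $Z$ is $K$-trivial; (ii) $X\triangle Z\equiv_KX$ for all $X$; (iii) $\{X:X\triangle Z\le_KX\}$ is not a null set.

**Proposition 3.** In Theorem 1, "weakly 2-random" cannot be weakened to "1-random": $\Omega\triangle Z\equiv_C\Omega$ for every c.e. set $Z$, including noncomputable c.e. $K$-trivial ones.

So the $C$-degrees and the $K$-degrees do differ on the 1-random reals. By (F1) there is a noncomputable $K$-trivial $Z$; take any weakly 2-random $X$ and put $Y=X\triangle Z$.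

## Why a linear constraint is not enough

To show $X\triangle Z\not\le_CX$ we want lengths $n$ at which $X\upharpoonright n$ is more compressible than $(X\triangle Z)\upharpoonright n$, by an unbounded amount. A natural plan is as follows. Fix $e$. Choose a computable list $A\subseteq\{0,1\}^n$ of size $2^{n-2e}$. If $X\upharpoonright n\in A$, then $X\upharpoonright n$ is compressed by about $2e$ bits. Hope that $(X\triangle Z)\upharpoonright n$ is compressed by at most $e$ bits, that is, avoids the small set $D=\{\tau\in\{0,1\}^n:C(\tau)<n-e\}$.

Call $\zeta=Z\upharpoonright n$ harmful if the translate $A+\zeta$ lies too much inside $D$. The harmful strings can be enumerated given $n$ and $e$, because $D$ can. If there are at most $N$ of them, each has complexity at most about $\log N$ given $n$. All we know about a noncomputable $Z$, from (F3), is that $C(Z\upharpoonright n\mid n)$ is unbounded. So we can be sure of reaching unharmful $Z\upharpoonright n$ if $N$ is bounded *by a function of $e$ alone*.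

The first list that comes to mind is the analogue of $H$ above: strings whose last $2e$ bits are $1$. This fails precisely at the count $N$. Let $G$ be the group of strings of length $n$ ending in $0^{2e}$. Then $H+\zeta=H$ for every $\zeta\in G$. If $X\upharpoonright n\in H$ and $Z\upharpoonright n\in G$, then $(X\triangle Z)\upharpoonright n\in H$ as well, and both strings are compressed by $2e$ bits, up to $O(\log e)$. So all $2^{n-2e}$ members of $G$ are harmful for large $e$, and the count tells us only that strings of complexity above about $n-2e$ are safe. By (4), for a $K$-trivial $Z$ the string $Z\upharpoonright n$ has complexity at most $\log\log n+O(1)$ given $n$, so for fixed $e$ and large $n$ it never gets that high. Any coset of a subgroup of order $2^{n-2e}$ has the same defect, since it is invariant under that subgroup.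

We need a list that is spread against all translations at once. The list $A$ of the opening had no nontrivial translation that kept it intact. It is defined by a *product*, and we now define it in every length.

## A list defined by a product, and the count of bad translations

Let $e\ge1$, $d=2e$, and let $n=2h$ be even with $n\ge4e$, so $d\le h$. Identify $\{0,1\}^h$ with the field $\mathbb F=GF(2^h)$ by reading $a_0\ldots a_{h-1}$ as $\sum_ia_it^i$ modulo the first irreducible polynomial of degree $h$ over $\mathbb F_2$. Field addition is then bitwise sum, and everything is computable in $h$. Let $\pi:\{0,1\}^h\to\{0,1\}^d$ take the first $d$ bits. Write elements of $\{0,1\}^n$ as $(x,y)$ with $x,y\in\{0,1\}^h$, and put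
$$A=A_{n,e}=\{(x,y):\pi(xy)=1^d\}\cup\{(0,y):\pi(y)=1^d\}. \tag{5}$$

*Example.* Let $n=4$, $e=1$. Then $h=d=2$, $\mathbb F=\mathbb F_2[t]/(t^2+t+1)$, and $10,01,11$ stand for $1,\ t,\ 1+t=t^2$. The equation $xy=t^2$ has the solutions $(1,t^2),(t,t),(t^2,1)$, which are the strings $1011,0101,1110$. The second part of (5) adds $0011$. This is the list $A$ of the opening.

**Step 1: count $A$ along the first half.** This will give independence later. The first part of (5) contains no pair with $x=0$, as $\pi(0)=0^d\ne1^d$. The second part contains $2^{h-d}$ pairs, all with $x=0$. For $x\ne0$ the map $y\mapsto xy$ is a bijection of $\mathbb F$, so $2^{h-d}$ values of $y$ satisfy $\pi(xy)=1^d$. Therefore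
$$|\{y:(x,y)\in A\}|=2^{h-d}\ \text{ for every }x\in\{0,1\}^h,\qquad|A|=2^{n-d}. \tag{6}$$

**Step 2: recall Fourier analysis on $(\{0,1\}^n,+)$.** The characters are $\chi(z)=(-1)^{\lambda(z)}$ with $\lambda$ an $\mathbb F_2$-linear functional. If $\chi$ is nontrivial, then $\sum_z\chi(z)=0$. For $f,g:\{0,1\}^n\to\mathbb R$ put
$$\hat f(\chi)=2^{-n}\sum_zf(z)\chi(z),\qquad(f*g)(\zeta)=2^{-n}\sum_zf(z)g(z+\zeta).$$
Substituting $w=z+\zeta$, so that $\chi(\zeta)=\chi(z)\chi(w)$, gives $\widehat{f*g}=\hat f\,\hat g$. Parseval's identity says $2^{-n}\sum_zf(z)^2=\sum_\chi\hat f(\chi)^2$. The coefficient at the trivial character $\chi=1$ is the mean of $f$.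

**Step 3: all nontrivial Fourier coefficients of $A$ are tiny.** This is where the product is used.

**Claim.** For every nontrivial character $\chi$,
$$|\widehat{1_A}(\chi)|\le2\cdot2^{-h}. \tag{7}$$

*Proof.* Write $\chi(x,y)=(-1)^{\beta(x)+\gamma(y)}$ with $\beta,\gamma$ linear functionals on $\{0,1\}^h$. Let $A'$ and $A''$ be the two parts of $A$ in (5); they are disjoint, so $1_A=1_{A'}+1_{A''}$. For $v\in\{0,1\}^d$ the average of $(-1)^{u\cdot v}$ over $u\in\{0,1\}^d$ is $1$ if $v=0$ and $0$ otherwise. With $v=\pi(xy)+1^d$,
$$1_{A'}(x,y)=2^{-d}\sum_{u\in\{0,1\}^d}(-1)^{u\cdot(\pi(xy)+1^d)}.$$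
The term $u=0$ is constant, so it contributes $0$ to $\widehat{1_{A'}}(\chi)$, as $\chi$ is nontrivial. Let $u\ne0$. Then $L(z)=u\cdot\pi(z)$ is a nonzero linear functional on $\mathbb F$, and up to sign the term contributes $2^{-d}2^{-n}$ times
$$\sum_x(-1)^{\beta(x)}\sum_y(-1)^{L(xy)+\gamma(y)}.$$
For fixed $x$, the exponent $L(xy)+\gamma(y)$ is linear in $y$. So the inner sum is $2^h$ if $L(x\,\cdot)=\gamma$ and $0$ otherwise. The map $x\mapsto L(x\,\cdot)$ from $\mathbb F$ to linear functionals is linear. It is injective: for $x\ne0$ the product $xy$ runs over all of $\mathbb F$, so $L(x\,\cdot)\ne0$. Hence at most one $x$ contributes, and the double sum has absolute value at most $2^h$. Summing over fewer than $2^d$ values of $u$,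
$$|\widehat{1_{A'}}(\chi)|\le2^d\cdot2^{-d}\cdot2^{-n}\cdot2^h=2^{-h}.$$
Finally $|\widehat{1_{A''}}(\chi)|\le2^{-n}|A''|=2^{-n}2^{h-d}=2^{-h-d}\le2^{-h}$. $\square$

**Step 4: few translations are bad.** Let $D\subseteq\{0,1\}^n$ with $|D|\le2^{n-e}$. If $A+\zeta$ met $D$ in the proportion given by the densities, the overlap would have size $2^{-n}|A||D|\le2^{n-d-e}$. Call $\zeta$ **bad** for $(n,e,D)$ if the overlap reaches twice this bound:
$$|\{\sigma\in A:\sigma+\zeta\in D\}|\ \ge\ 2\cdot2^{n-d-e}. \tag{8}$$

**Lemma A.** At most $2^{5e+2}$ strings are bad for $(n,e,D)$.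

*Proof.* Put $g=1_A*1_D$. The left side of (8) is $2^ng(\zeta)$, so $\zeta$ is bad iff $g(\zeta)\ge2\cdot2^{-d-e}$. The mean of $g$ is $\bar g=\widehat{1_A}(1)\widehat{1_D}(1)=2^{-d}\cdot2^{-n}|D|\le2^{-d-e}$. So every bad $\zeta$ has $g(\zeta)-\bar g\ge2^{-d-e}$. The function $g-\bar g$ has coefficient $0$ at the trivial character and the coefficients of $g$ elsewhere. By Parseval, (7) with $2h=n$, and Parseval again for $1_D$,
$$\sum_\zeta(g(\zeta)-\bar g)^2=2^n\sum_{\chi\ne1}\widehat{1_A}(\chi)^2\,\widehat{1_D}(\chi)^2\le2^n\cdot4\cdot2^{-n}\sum_\chi\widehat{1_D}(\chi)^2=4\cdot2^{-n}|D|\le4\cdot2^{-e}. \tag{9}$$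
Each bad $\zeta$ contributes at least $2^{-2d-2e}$ to the left side. So the number of bad $\zeta$ is at most $4\cdot2^{-e}\cdot2^{2d+2e}=2^{2d+e+2}=2^{5e+2}$. $\square$

The length $n$ has disappeared from the bound. The factor $2^n$ from Parseval was paid for by the square of $2^{-h}=2^{-n/2}$. In the four-bit example the lemma is empty, since $2^7>16$; it has content once $n>5e+2$.

## Many scales: the event at $X$ beats the accident at $X\triangle Z$

At a single length $n$ a random $X$ has $X\upharpoonright n\in A_{n,e}$ only with probability $2^{-2e}$. So we use many lengths. If $Z\upharpoonright n$ is not bad, the accident "$X\upharpoonright n\in A_{n,e}$ but $(X\triangle Z)\upharpoonright n\in D$" has probability below $2\cdot2^{-3e}$. With $2^{3e}$ lengths we expect $2^e$ events and at most two accidents.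

**Lemma B.** Let $Z\in2^\omega$, $e\ge1$, and let $S$ be a set of $2^{3e}$ even numbers $n_1<n_2<\cdots$ with $n_1\ge4e$ and $n_{i+1}\ge2n_i$. For $n\in S$ let $D_n\subseteq\{0,1\}^n$, $|D_n|\le2^{n-e}$, and suppose that $Z\upharpoonright n$ is not bad for $(n,e,D_n)$. Let
$$E_n=\{X:X\upharpoonright n\in A_{n,e}\ \wedge\ (X\triangle Z)\upharpoonright n\notin D_n\},\qquad V=2^\omega\setminus\bigcup_{n\in S}E_n.$$
Then $\mu(V)\le8\cdot2^{-e}$.

*Proof.* Let $F_n=\{X:X\upharpoonright n\in A_{n,e}\}$ and $B_n=F_n\setminus E_n$.

**Step 1: the events $F_n$ are independent.** By (6), conditionally on any value of the first $n/2$ bits, $F_n$ has probability $2^{n/2-2e}/2^{n/2}=2^{-2e}$. The events $F_{n_1},\dots,F_{n_i}$ depend only on the first $n_i\le n_{i+1}/2$ bits. So $F_{n_{i+1}}$ has probability $2^{-2e}$ conditionally on every outcome of the earlier ones. Hence the $F_n$ $(n\in S)$ are independent, each of probability $2^{-2e}$.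

**Step 2: many $F_n$ occur.** Let $s$ be the number of $F_n$ that occur. Its mean is $2^{3e}2^{-2e}=2^e$, and by independence its variance is at most $2^e$. If $s\le2^{e-1}$, then $s$ is at least $2^{e-1}$ below its mean, so by Chebyshev
$$\Pr[s\le2^{e-1}]\le\frac{2^e}{2^{2e-2}}=4\cdot2^{-e}.$$

**Step 3: few accidents occur.** The event $B_n$ says $X\upharpoonright n\in A_{n,e}$ and $X\upharpoonright n+Z\upharpoonright n\in D_n$. Since $Z\upharpoonright n$ is not bad, (8) fails, and $\mu(B_n)<2^{-n}\cdot2\cdot2^{n-3e}=2\cdot2^{-3e}$. So the expected number of $B_n$ that occur is at most $2$, with no independence needed. By Markov, the probability that at least $2^{e-1}$ of them occur is at most $2/2^{e-1}=4\cdot2^{-e}$.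

**Step 4: compare.** Outside an event of measure at most $8\cdot2^{-e}$, more than $2^{e-1}$ of the $F_n$ occur and fewer than $2^{e-1}$ of the $B_n$. Then some $F_n$ occurs without $B_n$, which means that $E_n$ occurs and $X\notin V$. $\square$

Membership in $V$ depends only on the first $\max S$ bits of $X$, so $V$ is clopen.

## Plain complexity at the chosen lengths

We now apply the two lemmas with $D_n=D^C_{n,e}=\{\tau\in\{0,1\}^n:C(\tau)<n-e\}$ for even $n\ge4e$. There are fewer than $2^{n-e}$ programs of length below $n-e$, so $|D^C_{n,e}|<2^{n-e}$. Call $\zeta$ *$C$-bad* for $(n,e)$ if it is bad for $(n,e,D^C_{n,e})$.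

**(a) $C$-bad strings are simple.** *There is $e_0$ such that for all $e\ge e_0$ and even $n\ge4e$: if $\zeta$ is $C$-bad for $(n,e)$, then $C(\zeta\mid n)\le6e$.* The set $D^C_{n,e}$ is c.e. uniformly in $(n,e)$. Condition (8) is monotone in $D$: once enough elements of $D$ have appeared, it stays true. So the $C$-bad strings are c.e. uniformly in $(n,e)$, and by Lemma A there are at most $2^{5e+2}$ of them. Given $n$, such a string is described by a self-delimiting code of $e$ followed by its index, with $5e+2$ bits, in the enumeration. The total $5e+2\log e+O(1)$ is at most $6e$ for all large $e$.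

**(b) A noncomputable $Z$ escapes.** *If $Z$ is noncomputable, then for each $e$ there are infinitely many even $n$ with $C(Z\upharpoonright n\mid n)>6e$.* Otherwise, for some $e$, the quantity $C(Z\upharpoonright n\mid n)$ is at most $6e$ for almost all even $n$, so it is bounded on even $n$. Given $n+1$ we know $n$, and one extra bit in front of a program for $Z\upharpoonright n$ supplies $Z(n)$. So $C(Z\upharpoonright(n+1)\mid n+1)\le C(Z\upharpoonright n\mid n)+O(1)$, and the quantity is bounded on all $n$. By (F3) $Z$ is computable, a contradiction.

**(c) Members of $A_{n,e}$ are compressed.** *There is a constant $c$ such that $X\upharpoonright n\in A_{n,e}$ implies $C(X\upharpoonright n)\le n-2e+2\log e+c$.* By (6), $|A_{n,e}|=2^{n-2e}$. Describe an element by a self-delimiting code of $e$ followed by an index of exactly $n-2e$ bits. The decoder reads $e$, measures the rest, and recovers $n$ as the length of the rest plus $2e$. So $n$ is not paid for, which is essential, since we cannot afford $\log n$ bits.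

**Assembling.** Let $Z$ be noncomputable and $e\ge e_0$. By (b) we can pick $2^{3e}$ even numbers $n_1<n_2<\cdots$ with $n_1\ge4e$, $n_{i+1}\ge2n_i$, and $C(Z\upharpoonright n_i\mid n_i)>6e$. By (a), $Z\upharpoonright n_i$ is not $C$-bad for $(n_i,e)$. So a set $S_e$ as in Lemma B with $D_n=D^C_{n,e}$ exists. For any such choice, let $V_e=V_e^Z$ be the resulting clopen set; $\mu(V_e)\le8\cdot2^{-e}$. If $X\notin V_e$, then $X\in E_n$ for some $n\in S_e$, and by (c) and the definition of $D^C_{n,e}$,
$$C(X\upharpoonright n)\le n-2e+2\log e+c\quad\text{and}\quad C((X\triangle Z)\upharpoonright n)\ge n-e. \tag{10}$$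
The difference is at least $e-2\log e-c$, which is unbounded in $e$. Therefore
$$X\notin V_e\text{ for infinitely many }e\ \Longrightarrow\ X\triangle Z\not\le_CX. \tag{11}$$

## Null $\Pi^0_2$ classes and the proof of Theorem 1

By (11) and $\mu(V_e)\to0$, almost every $X$ will do. Weak 2-randomness gives a definite class of $X$, because for $K$-trivial $W_0,W_1$ the sets $V_e$ can be computed from $\emptyset'$.

Let $W_0,W_1$ be $K$-trivial with $Z=W_0\triangle W_1$ noncomputable. By (2), $X\triangle W_0\equiv_KX\equiv_KX\triangle W_1$ for every $X$. This is the first assertion.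

**Step 1: find $S_e$ and $V_e$ with the oracle $\emptyset'$.** By (F2), $W_0,W_1$ and hence $Z$ are computable from $\emptyset'$. The predicate "$\zeta$ is $C$-bad for $(n,e)$" is $\Sigma^0_1$, as seen in (a). So $\emptyset'$ decides whether $Z\upharpoonright n$ is $C$-bad for $(n,e)$. For $e\ge e_0$, let $\emptyset'$ search for even numbers $n_1<n_2<\cdots$, with $n_1\ge4e$ and $n_{i+1}\ge2n_i$, at which $Z\upharpoonright n_i$ is not $C$-bad, until $2^{3e}$ of them are found. By (a) and (b) the search succeeds, and it is uniform in $e$. The finite sets $D^C_{n,e}$ are $\emptyset'$-computable too. So the clopen sets $V_e=V_e^Z$, and for $i\in\{0,1\}$ the sets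
$$V_e^i=\{X:X\triangle W_i\in V_e\},$$
are uniformly $\emptyset'$-computable, as finite sets of strings of length $\max S_e$. Translation preserves $\mu$, so $\mu(V^i_e)\le8\cdot2^{-e}$.

**Step 2: form null $\Pi^0_2$ classes.** For $i\in\{0,1\}$ and $j\ge e_0$ let $P^i_j=\bigcap_{e\ge j}V^i_e$. It is null, since $8\cdot2^{-e}\to0$. Its complement is $\{X:\exists m\ X\upharpoonright m\in Q\}$, where $Q$ is the set of $\sigma$ such that for some $e\ge j$ we have $|\sigma|=\max S_e$ and no extension of $\sigma$ lies in $V^i_e$. As $\max S_e\ge4e$, only $e\le|\sigma|$ matter, so $Q\le_T\emptyset'$ and in particular $Q$ is $\Sigma^0_2$. Write $\sigma\in Q\iff\exists a\,\forall b\ R(\sigma,a,b)$ with $R$ computable. Then the complement of $P^i_j$ is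
$$\{X:\exists m\,\exists a\,\forall b\ R(X\upharpoonright m,a,b)\},$$
a $\Sigma^0_2$ class (require the condition only for $b\ge m$ by reading $X\upharpoonright m$ off $X\upharpoonright b$ and testing all $b'\le b$). So $P^i_j$ is a null $\Pi^0_2$ class.

**Step 3: conclude.** Let $X$ be weakly 2-random. Then $X\notin P^i_j$ for all $i$ and all $j\ge e_0$. Thus for each $i$ and each $j$ there is $e\ge j$ with $X\triangle W_i\notin V_e$; that is, $X\triangle W_i\notin V_e$ for infinitely many $e$. Apply (11) to $X\triangle W_i$ in place of $X$. Since $(X\triangle W_i)\triangle Z=X\triangle W_{1-i}$,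
$$X\triangle W_{1-i}\not\le_CX\triangle W_i\qquad(i=0,1). \tag{12}$$
So $X\triangle W_0$ and $X\triangle W_1$ are $\le_C$-incomparable.

**Step 4: the special case.** Let $W_0=\emptyset$, which is computable and so $K$-trivial, and $W_1=Z$. The weakly 2-random $X$ is 1-random. As $X\triangle Z\equiv_KX$, (F6) shows that $X\triangle Z$ is 1-random. $\square$

With a noncomputable $K$-trivial $Z$ from (F1), every weakly 2-random $X$ gives 1-random reals $X$ and $Y=X\triangle Z$ with $X\equiv_KY$ and $X\not\equiv_CY$. This answers the problem: the two kinds of degrees differ on the 1-random reals. Nothing is claimed here about whether $\equiv_C$ implies $\equiv_K$ on the 1-random reals; the problem as posed does not need it.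

## Infinitely many $C$-degrees inside one $K$-degree

*Proof of the Corollary.* We need infinitely many $K$-trivials whose pairwise sums are noncomputable, and we get them by placing copies of one set on disjoint columns. Fix a noncomputable $K$-trivial $Z$ by (F1), and a computable pairing function with $\langle k,m\rangle\ge m$. Let $Z_k=\{\langle k,m\rangle:m\in Z\}$.

Each $Z_k$ is $K$-trivial. To decide whether $p<n$ is in $Z_k$, check whether $p=\langle k,m\rangle$ for some $m$; if so, $m\le p<n$, and $Z\upharpoonright n$ tells whether $m\in Z$. So $Z_k\upharpoonright n$ is computable from $Z\upharpoonright n$, hence $K(Z_k\upharpoonright n\mid n,K(n))=O(1)$ by (1) for $Z$, and $Z_k$ is $K$-trivial by (1).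

For $j\ne k$ the sets $Z_j,Z_k$ are disjoint, so $Z_j\triangle Z_k=Z_j\cup Z_k$. This computes $Z$, because $m\in Z$ iff $\langle k,m\rangle\in Z_j\cup Z_k$. So it is noncomputable. By Theorem 1, for weakly 2-random $X$ the reals $X\triangle Z_k$ $(k\in\omega)$ are pairwise $\le_C$-incomparable, and by (2) they all lie in the $K$-degree of $X$. $\square$

## Which translations preserve complexity: proof of Theorem 2

**Part (C).** (i)⇒(ii): if $Z$ is computable, then $X\upharpoonright n$ and $(X\triangle Z)\upharpoonright n$ are uniformly computable from each other. (ii)⇒(iii): under (ii) the set in (iii) is all of $2^\omega$.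

(iii)⇒(i): let $Z$ be noncomputable. The sets $V_e$ $(e\ge e_0)$ of the section on plain complexity exist; no bound on the Turing degree of $Z$ was used there. Since $\sum_e\mu(V_e)<\infty$, by Borel–Cantelli almost every $X$ lies in only finitely many $V_e$. By (11), $X\triangle Z\not\le_CX$ for almost every $X$. So the set in (iii) is null.

**Part (K).** (i)⇒(ii) is (2), and (ii)⇒(iii) is as before. For (iii)⇒(i), suppose that $Z$ is not $K$-trivial. We repeat the argument with
$$D^K_{n,e}=\{\tau\in\{0,1\}^n:K(\tau)<n+K(n)-e-c_0\},$$
where (F5) with $r=e+c_0$ gives $|D^K_{n,e}|\le2^{n-e}$.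

**(a′) Bad strings are simple given $(n,K(n))$.** The set $D^K_{n,e}$ is c.e. uniformly in $n,K(n),e$. So the strings bad for $(n,e,D^K_{n,e})$ are c.e. uniformly in the same data, and there are at most $2^{5e+2}$ of them by Lemma A. Describe one by a self-delimiting code of $e$ followed by an index of length $5e+2$. The code of $e$ determines the length of the index, so the whole description is self-delimiting. Hence a bad $\zeta$ satisfies $K(\zeta\mid n,K(n))\le5e+O(\log e)+O(1)\le6e$ for all $e\ge e_1$, with a suitable $e_1$.

**(b′) A $Z$ that is not $K$-trivial escapes.** For each $e$ there are infinitely many even $n$ with $K(Z\upharpoonright n\mid n,K(n))>6e$. Otherwise, for some $e$, the bound $6e$ holds for almost all even $n$, and (F4) gives $K(Z\upharpoonright n)\le K(n)+O(1)$ for even $n$. For even $n$ we also have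
$$K(Z\upharpoonright(n+1))\le K(Z\upharpoonright n)+O(1)\le K(n)+O(1)\le K(n+1)+O(1),$$
so the bound holds for odd lengths as well, and $Z$ is $K$-trivial, a contradiction.

**(c′) Members of $A_{n,e}$ are compressed.** If $X\upharpoonright n\in A_{n,e}$, then $K(X\upharpoonright n)\le K(n)+n-2e+O(\log e)+O(1)$. Concatenate a shortest prefix-free program for $n$, a self-delimiting code for $e$, and an index of $n-2e$ bits. The first two parts determine the length of the third.

**Assembling.** Let $e\ge e_1$. By (a′) and (b′) there is a set $S_e$ as in Lemma B with $D_n=D^K_{n,e}$. The lemma gives $V_e$ with $\mu(V_e)\le8\cdot2^{-e}$. If $X\notin V_e$, then for some $n\in S_e$ we have $X\upharpoonright n\in A_{n,e}$ and $K((X\triangle Z)\upharpoonright n)\ge n+K(n)-e-c_0$. With (c′),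
$$K((X\triangle Z)\upharpoonright n)-K(X\upharpoonright n)\ge e-O(\log e)-O(1). \tag{13}$$
By Borel–Cantelli almost every $X$ is outside all but finitely many $V_e$. For such $X$ the differences in (13) are unbounded, so $X\triangle Z\not\le_KX$. Hence the set in (iii) is null. $\square$

## $\Omega$ absorbs every c.e. translation

Theorem 1 asks for a weakly 2-random $X$. Proposition 3 shows that 1-randomness would not do. Let $\Omega=\sum_{U(p)\downarrow}2^{-|p|}$ for the universal prefix-free machine $U$, identified with its binary expansion, and let $\Omega_s$ be the sum over the programs found to halt by stage $s$, so $\Omega_s\nearrow\Omega$ computably. By Chaitin's theorem $\Omega$ is 1-random; in particular it is not computable, so it is irrational. As $\Omega\le_T\emptyset'$, it is not weakly 2-random, by the example given with the definition.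

*Proof of Proposition 3.* Let $Z$ be c.e. The idea is that a few bits of $\Omega$ decide much of $Z$, few enough that they are already known when they are needed.

**Step 1: code $Z$ into halting.** Consider the prefix-free machine that, on a self-delimiting code of $i$, waits for $i$ to be enumerated into $Z$ and then halts. Simulating it on $U$, we get a constant $c$ and, computably in $i$, programs $p_i$ with $|p_i|\le2\log(i+2)+c$ such that $U(p_i)\downarrow$ iff $i\in Z$.

**Step 2: $\Omega\upharpoonright k$ decides halting for programs of length at most $k$.** As $\Omega$ is irrational, $0.(\Omega\upharpoonright k)<\Omega<0.(\Omega\upharpoonright k)+2^{-k}$. By the first inequality we can compute from $\Omega\upharpoonright k$ a stage $s$ with $\Omega_s\ge0.(\Omega\upharpoonright k)$. No program of length at most $k$ halts after stage $s$, since otherwise $\Omega\ge\Omega_s+2^{-k}\ge0.(\Omega\upharpoonright k)+2^{-k}>\Omega$. Let $k(n)=\lceil2\log(n+2)\rceil+c$. For $i<n$ we have $|p_i|\le k(n)$. So, given $n$, $\Omega\upharpoonright k(n)$ uniformly computes $Z\upharpoonright n$.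

**Step 3: translate in both directions.** Fix $m_0$ with $k(m+1)\le m$ for all $m\ge m_0$, and let $n>m_0$; then $k(n)\le n$. Put $Y=\Omega\triangle Z$.

From $\Omega\upharpoonright n$ we know $n$ and $\Omega\upharpoonright k(n)$, so we compute $Z\upharpoonright n$ and then $Y\upharpoonright n$.

Conversely, hard-wire $\Omega\upharpoonright m_0$ and let $Y\upharpoonright n$ be given. Suppose that we have computed $\Omega\upharpoonright m$ with $m_0\le m<n$. Since $k(m+1)\le m$, we know $\Omega\upharpoonright k(m+1)$, so we compute $Z\upharpoonright(m+1)$. This gives $Z(m)$ and $\Omega(m)=Y(m)+Z(m)\bmod2$, so we have $\Omega\upharpoonright(m+1)$. Iterating, we reach $\Omega\upharpoonright n$.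

Thus two fixed partial computable functions map $\Omega\upharpoonright n$ and $Y\upharpoonright n$ to each other for all $n>m_0$. So $C(\Omega\upharpoonright n)$ and $C(Y\upharpoonright n)$ differ by $O(1)$, and $\Omega\triangle Z\equiv_C\Omega$. By (F1) we may take $Z$ noncomputable and $K$-trivial. Then $\Omega$ is 1-random and $\Omega,\ \Omega\triangle Z$ are $\le_C$-comparable, so the conclusion of Theorem 1 fails for $X=\Omega$ with $W_0=\emptyset$ and $W_1=Z$. $\square$
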